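# Loose dilations on $L^p$-spaces and a Fourier chain that has none

Throughout, $1<p<\infty$, $\frac1p+\frac1{p'}=1$, scalars are complex, and duality brackets $\langle\cdot,\cdot\rangle$ are bilinear.

## 1. A Fourier matrix on two points

Take $1<p<2$. Let $E_0=\mathbb C^2$ with the norm $(|x_0|^p+|x_1|^p)^{1/p}$, and let $E_1=\mathbb C^2$ with the averaged norm $\big(\tfrac12(|y_0|^p+|y_1|^p)\big)^{1/p}$. Consider
$$F:E_0\to E_1,\qquad F(x_0,x_1)=(x_0+x_1,\;x_0-x_1).$$
Averages of $p$-th powers increase with $p$, and $\ell^p$-norms decrease with $p$. Hence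
$$\|Fx\|_{E_1}\le\Big(\tfrac12\big(|x_0+x_1|^2+|x_0-x_1|^2\big)\Big)^{1/2}=\big(|x_0|^2+|x_1|^2\big)^{1/2}\le\|x\|_{E_0},$$
so $F$ is a contraction. It is bijective, but the way back is expensive: $F(1,1)=(2,0)$, where $(2,0)$ has norm $2^{1-1/p}$ and $(1,1)$ has norm $2^{1/p}$. So $\|F^{-1}\|\ge 2^{\delta}$ with $\delta=\frac2p-1>0$.

Put $X=E_0\oplus_pE_1$, a four-dimensional $L^p$-space, and $T(x,y)=(0,Fx)$. Then $\|T\|\le1$ and $T^2=0$. This $T$ is far from invertible. Can we nevertheless see its powers inside the powers of an invertible operator $U$, with $U^n$ bounded over *all* $n\in\mathbb Z$? Put a copy of $X$ at every integer and shift. On $Z=\ell^p(\mathbb Z;X)$ let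
$$Jx=e_0\otimes x,\qquad U(e_j\otimes x)=e_{j+1}\otimes x,\qquad Q\Big(\sum_je_j\otimes z_j\Big)=z_0+Tz_1 .$$
Then $U^kJx=e_k\otimes x$, so $QU^kJ$ equals $I$ for $k=0$, $T$ for $k=1$, and $0=T^k$ for $k\ge2$. The shift is an invertible isometry, $\|J\|=1$, and $\|Q\|\le2^{1/p'}$ by Hölder.

If $T^{N+1}=0$ and $\|T\|\le1$, the same recipe with $Qz=\sum_{j=0}^NT^jz_j$ works, but now $\|Q\|$ can be as large as $(N+1)^{1/p'}$. Must one pay an amount that grows with $N$? If so, gluing infinitely many nilpotents together should produce a contraction that cannot be represented in this way at all.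

## 2. Loose dilations: definitions, statements, tools

**Definition (noncommutative $L^p$-spaces).** Let $M$ be a semifinite von Neumann algebra with a normal semifinite faithful trace $\tau$. Then $L^p(M)$ is the completion of a suitable $w^*$-dense subspace of $M$ (the span of the positive elements whose support has finite trace) for $\|x\|_p=(\tau(|x|^p))^{1/p}$. For an arbitrary von Neumann algebra $M'$, $L^p(M')$ denotes Haagerup's space.

For $M=L^\infty(\Omega,\mu)$ this is $L^p(\Omega,\mu)$. For $M=B(H)$ it is the Schatten class $S^p(H)$; for instance $\mathrm{diag}(3,4)\in M_2(\mathbb C)$ has norm $(3^p+4^p)^{1/p}$. For $M=\ell^\infty$ with counting trace it is $\ell^p$.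

**Definition (dilation).** A *$(J,Q,U)$-dilation* of $T:X\to X$ through a Banach space $Z$ consists of bounded $J:X\to Z$, $Q:Z\to X$ and an invertible $U:Z\to Z$ with
$$C_U:=\sup_{n\in\mathbb Z}\|U^n\|<\infty\qquad\text{and}\qquad T^n=QU^nJ\quad(n\ge0).$$
If $X=L^p(M)$ and $Z$ is some noncommutative $L^p$-space $L^p(M')$, it is a *loose dilation*. We call $\|J\|\,\|Q\|\,C_U^2$ its *cost*.

For example, $T=\frac12$ on $\mathbb C=\ell^p_1$ has the loose dilation $J1=e_0$, $U$ the shift on $\ell^p(\mathbb Z)$, $Qz=\sum_{j\ge0}2^{-j}z_j$.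

The problem is this: for $p\ne2$, does every contraction on every $L^p(M)$ with $M$ semifinite admit a loose dilation? (For $p=2$, Sz.-Nagy's theorem gives a unitary dilation of every contraction.) The answer is no, already for $M=\ell^\infty$.

**Theorem 1.** Let $1<p<\infty$, $p\neq2$. There is a contraction $T$ on $\ell^p$ having no $(J,Q,U)$-dilation through any superreflexive Banach space $Z$. In particular $T$ has no loose dilation through any $L^p(M')$.

**Theorem 2.** Let $1<p<\infty$, $p\ne2$, and let $M$ be semifinite with a normal semifinite faithful trace. Every contraction on $L^p(M)$ admits a loose dilation if and only if $\dim M<\infty$.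

**Theorem 3.** For a contraction $S$ on a noncommutative $L^p$-space let $\kappa(S)=\inf\|J\|\,\|Q\|\,C_U^2$ over all loose dilations. For $1<p<\infty$, $p\neq2$, and $N\ge1$ put $d_N=\sup\kappa(S)$ over all contractions $S$ on noncommutative $L^p$-spaces with $S^{N+1}=0$. Then there is $c_p>0$ such that
$$c_p\,(\log(N+1)-1)\le d_N\le2\,(3+\log_2(N+1)).$$
The lower bound is already attained by contractions on finite-dimensional commutative spaces $\ell^p_d$.

**Definition (uniform convexity).** For a Banach space $Y\neq 0$ and $0<\varepsilon\le2$ put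
$$\delta_Y(\varepsilon)=\inf\Big\{1-\Big\|\frac{x+y}2\Big\|:\ \|x\|,\|y\|\le1,\ \|x-y\|\ge\varepsilon\Big\}.$$
$Y$ is uniformly convex if $\delta_Y(\varepsilon)>0$ for all $\varepsilon\in(0,2]$.

A Hilbert space is uniformly convex by the parallelogram law. The two-dimensional $\ell^1_2$ is not: $e_1,e_2$ and their midpoint all have norm $1$, while $\|e_1-e_2\|=2$.

**Definition (superreflexivity).** $Y$ is *finitely representable* in $Z$ if every finite-dimensional subspace of $Y$ is $(1+\varepsilon)$-isomorphic to a subspace of $Z$, for every $\varepsilon>0$. $Z$ is *superreflexive* if every $Y$ finitely representable in $Z$ is reflexive.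

The space $\big(\bigoplus_n\ell^1_n\big)_{\ell^2}$ is reflexive, but $\ell^1$ is finitely representable in it, so it is not superreflexive.

We use the following facts.

* (a) $Z$ is superreflexive if and only if it has an equivalent uniformly convex norm (Enflo 1972). $Z$ is superreflexive if and only if $Z^*$ is.
* (b) Every $L^p(M')$, $1<p<\infty$, is uniformly convex, including Haagerup's spaces (Clarkson-type inequalities: Kosaki, J. Funct. Anal. 56 (1984); Fack–Kosaki, Pacific J. Math. 123 (1986)).
* (c) If $Z$ is uniformly convex, so is $\ell^p(Z)$ (Day 1941).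
* (d) $L^p(M')^*=L^{p'}(M')$ isometrically. In the tracial case $|\tau(yx)|\le\|y\|_{p'}\|x\|_p$.
* (e) The $\ell^p$-sum of countably many noncommutative $L^p$-spaces is the noncommutative $L^p$-space of the direct sum algebra, which is semifinite if the summands are. In particular $\ell^p(D;L^p(M))$ is a noncommutative $L^p$-space for countable $D$.

By (a) and (b) each $L^p(M')$ is superreflexive, so the second sentence of Theorem 1 follows from the first.

## 3. How far the shift reaches: finite-dimensional $M$

The construction of Section 1 suggests a first attempt at a positive answer. Take $Jx=e_0\otimes x$, the shift $U$, and $Qz=\sum_{j\ge0}T^jz_j$. Algebraically $QU^nJ=T^n$ always holds. The only issue is whether $Q$ is bounded on $\ell^p(\mathbb Z;X)$, and Hölder says yes as soon as $\sum_j\|T^j\|^{p'}<\infty$. It fails for $T=I$, but the identity is its own dilation. In finite dimensions these two mechanisms together always suffice.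

**Proposition 4 (half of Theorem 2).** If $\dim M<\infty$, every power bounded $T$ on $X=L^p(M)$ admits a loose dilation.

**Step 1: split off the part that does not decay.** The eigenvalues of $T$ have modulus at most $1$. An eigenvalue $\lambda$ with $|\lambda|=1$ has no nontrivial Jordan block: if $(T-\lambda)v=w\ne0$ and $(T-\lambda)w=0$, then $T^nv=\lambda^nv+n\lambda^{n-1}w$ is unbounded. Let $P_1$ be the spectral projection for the eigenvalues of modulus $1$ and $P_2=I-P_1$. On $P_1X$ the operator $T$ is diagonalizable with unimodular eigenvalues, so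
$$U_1=TP_1+P_2$$
is invertible and $\{U_1^n\}_{n\in\mathbb Z}$ is bounded. On $P_2X$ the spectral radius is less than $1$, so $\|T^nP_2\|\le C\rho^n$ with some $\rho\in(0,1)$.

**Step 2: dilate each part by its own mechanism.** Let $Z=X\oplus_p\ell^p(\mathbb Z;X)$, a noncommutative $L^p$-space by (e), let $U=U_1\oplus(\text{shift})$, and
$$Jx=(P_1x,\,e_0\otimes P_2x),\qquad Q\Big(x,\sum_je_j\otimes x_j\Big)=P_1x+\sum_{j\ge0}T^jP_2x_j .$$
By Hölder $\big\|\sum_{j\ge0}T^jP_2x_j\big\|\le C\big(\sum_{j\ge0}\rho^{jp'}\big)^{1/p'}\big(\sum_j\|x_j\|^p\big)^{1/p}$, so $Q$ is bounded. For $n\ge0$, $QU^nJ=P_1U_1^nP_1+T^nP_2=T^nP_1+T^nP_2=T^n$. $\square$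

In infinite dimensions this attempt stops, and one can see exactly where. Let $S_N$ be the truncated shift on $\ell^p_{N+1}$: $S_Ne_i=e_{i+1}$ for $i<N$, $S_Ne_N=0$. For $T=\bigoplus_NS_N$ on the $\ell^p$-sum, $T^jx\to0$ for every $x$ (clear for finitely supported $x$, then by density), so there is no unimodular part to split off. Yet $\|T^j\|=1$ for all $j$. The map $Q$ is unbounded: for $S_N$, the choice $z_j=e_{N-j}$ gives $\sum_{j=0}^NS_N^jz_j=(N+1)e_N$ while $\|z\|=(N+1)^{1/p}$, so $\|Q\|=(N+1)^{1/p'}$.

Still, $S_N$ is no counterexample. Let $J:\ell^p_{N+1}\to\ell^p(\mathbb Z)$ be the inclusion, $Q$ the coordinate projection back, and $U$ the bilateral shift. Then $QU^kJ=S_N^k$ for $k\ge0$, at cost $1$.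

The choice of $Z$ matters as well. Every power bounded $T$ on any Banach space $X$ has a dilation through $\ell^\infty(\mathbb Z;X)$: take $Jx=(T^kx)_{k\ge0}$ (zero for $k<0$), $U$ the left shift, $Q$ evaluation at $0$. So a proof of Theorem 1 must use some geometry of $Z$.

## 4. What a dilation says about negative powers

Why was $S_N$ cheap? Look at the operators $QU^kJ$ with $k<0$. The definition prescribes nothing about them except $\|QU^kJ\|\le\|J\|\|Q\|C_U$. In the cheap dilation of $S_N$, $QU^{-k}J$ is the backward truncated shift: $U^{-1}$ just undoes the forward step.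

So consider a chain $E_0\xrightarrow{A_0}E_1\xrightarrow{A_1}\cdots\xrightarrow{A_{N-1}}E_N$ of contractions, and the nilpotent operator on $E_0\oplus_p\dots\oplus_pE_N$ that moves each $E_i$ to $E_{i+1}$ by $A_i$. In a dilation, the block of $QU^{j-i}J$ from $E_i$ to $E_j$ is prescribed for $i\le j$, namely $A_{j-1}\cdots A_i$. For $i>j$ it is an unknown operator of controlled norm. If all $A_i$ are isometric bijections, the unknown blocks can be the inverses and nothing is lost. We want bijective contractions such that *every* operator $E_i\to E_j$ of controlled norm, $i>j$, is nearly uncorrelated with the inverse of the forward map. Then the dilation sees "$1$" in the upper triangle and "almost $0$" below the diagonal, and this should contradict the geometry of $Z$.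

The matrix $F$ of Section 1 is a good candidate, since $\|F^{-1}\|\ge2^\delta$. One $F$ gives a chain of length $1$ only, whose cost is at most $2^{1/p'}$. To get long chains we use tensor powers and apply $F$ in one new coordinate at each step; to make the returns as expensive as we wish, we replace two points by $b$ points.

## 5. The Fourier chain on $\mathbb Z_b^N$

Let $1<p<2$ and $\delta=\frac2p-1>0$. Let $b\ge2$, $G=\mathbb Z_b$, $\chi_s(u)=e^{2\pi isu/b}$, let $c$ be counting measure on $G$ and $\nu=c/b$. Define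
$$F:\ell^p(G,c)\to L^p(G,\nu),\qquad Fe_s=\chi_s .$$
For $b=2$ this is the matrix of Section 1. The characters are orthonormal in $L^2(\nu)$, so, since $p\le2$,
$$\|Fx\|_{L^p(\nu)}\le\|Fx\|_{L^2(\nu)}=\|x\|_{\ell^2}\le\|x\|_{\ell^p},$$
and $F$ is a bijective contraction.

Fix $N\ge1$. For $0\le i\le N$ let
$$E_i=L^p(G^N,\mu_i),\qquad\mu_i=\nu^{\otimes i}\otimes c^{\otimes(N-i)},$$
and for $0\le i<N$ let $A_i=I^{\otimes i}\otimes F\otimes I^{\otimes(N-i-1)}:E_i\to E_{i+1}$, that is, $F$ acts in coordinate $i+1$. That is the one coordinate in which $\mu_i$ and $\mu_{i+1}$ differ. For fixed values of the other coordinates, $F$ contracts the $L^p$-norm in this one; raising to the power $p$ and integrating over the others (Fubini) gives $\|A_i\|\le1$. Let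
$$X_N=E_0\oplus_p\dots\oplus_pE_N,\qquad T_N(x_0,\dots,x_N)=(0,A_0x_0,\dots,A_{N-1}x_{N-1}).$$
Then $\|T_Nx\|^p=\sum_{i<N}\|A_ix_i\|^p\le\|x\|^p$, so $\|T_N\|\le1$, and $T_N^{N+1}=0$. The space $X_N$ is a commutative $L^p$-space over finitely many atoms of finite measure. Rescaling each atom, it is isometric to $\ell^p_{(N+1)b^N}$.

**Coordinates.** Let $V=\mathbb C^{G^N}$ with basis $(e_s)_{s\in G^N}$, $n=b^N=\dim V$, and
$$\Phi_i=F^{\otimes i}\otimes I^{\otimes(N-i)}:V\to E_i,$$
a bijection with $A_i\Phi_i=\Phi_{i+1}$. Hence the forward maps are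
$$A_{j-1}\cdots A_i=\Phi_j\Phi_i^{-1}\qquad(i\le j).\tag{1}$$
The function $\Phi_ie_s$ is a product of characters in the first $i$ variables and point masses in the others. A character has norm $1$ in every $L^q(\nu)$, a point mass has norm $1$ in every $\ell^q$, and norms of products multiply. Hence $\|\Phi_ie_s\|_{E_i}=1$ and $\|\Phi_ie_s\|_{L^{p'}(\mu_i)}=1$. Also, $(\Phi_ie_s)_s$ is orthonormal in $L^2(\mu_i)$. So the functional
$$g^{(i)}_s=\int(\,\cdot\,)\,\overline{\Phi_ie_s}\,d\mu_i\quad\text{on }E_i\qquad\text{satisfies}\qquad\|g_s^{(i)}\|=1,\quad\langle\Phi_ix,g_s^{(i)}\rangle=x_s\ (x\in V).\tag{2}$$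

## 6. A bounded operator going backward has small normalized trace

The correlation between $R:E_i\to E_j$ and the forward map is measured by $\frac1n\operatorname{tr}(\Phi_j^{-1}R\Phi_i)$. For $R=\Phi_j\Phi_i^{-1}$ it equals $1$.

**The two-point case by hand.** Let $b=2$, $N=1$ and $R=\begin{pmatrix}r_{00}&r_{01}\\r_{10}&r_{11}\end{pmatrix}:E_1\to E_0$ with $\|R\|\le K$. Put $\lambda=\frac12\operatorname{tr}(RF)=\frac12(r_{00}+r_{01}+r_{10}-r_{11})$. Let $\sigma$ swap the two coordinates and $D=\mathrm{diag}(1,-1)$. Both are isometries of $E_0$ and of $E_1$. Now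
$$\sigma RD=\begin{pmatrix}r_{10}&-r_{11}\\r_{00}&-r_{01}\end{pmatrix},\quad DR\sigma=\begin{pmatrix}r_{01}&r_{00}\\-r_{11}&-r_{10}\end{pmatrix},\quad\sigma DR\sigma D=\begin{pmatrix}-r_{11}&r_{10}\\r_{01}&-r_{00}\end{pmatrix}.$$
Adding $R$ to these three and dividing by $4$ gives $\frac\lambda2\begin{pmatrix}1&1\\1&-1\end{pmatrix}=\lambda F^{-1}$. An average of operators of norm at most $K$ has norm at most $K$, so $\|\lambda F^{-1}\|\le K$. Testing on $(2,0)$ as in Section 1, $|\lambda|\,2^{1/p}\le K\,2^{1-1/p}$, that is, $|\lambda|\le K2^{-\delta}$. The symmetries turn an unknown $R$ into a multiple of the one operator whose norm we know is large.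

**Lemma 1.** If $i>j$ and $R:E_i\to E_j$ is linear with $\|R\|\le K$, then
$$\Big|\tfrac1n\operatorname{tr}(\Phi_j^{-1}R\Phi_i)\Big|\le K\,b^{-\delta(i-j)}.$$

**Step 1: symmetries that are isometric on every $E_i$ at once.** For $h,k\in G^N$ let $W_{h,k}e_s=\chi_k(s)e_{s+h}$ on $V$, where $\chi_k(s)=\prod_l\chi_{k_l}(s_l)$. We claim that $\Phi_iW_{h,k}\Phi_i^{-1}$ is a surjective isometry of $E_i$. It acts coordinatewise. In a coordinate carrying $c$ it is $e_s\mapsto\chi_k(s)e_{s+h}$. In a coordinate carrying $\nu$ it is $f\mapsto\chi_h(\cdot)f(\cdot+k)$, because for $f=\chi_s$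
$$\chi_h(u)\chi_s(u+k)=\chi_s(k)\,\chi_h(u)\chi_s(u)=\chi_k(s)\,\chi_{s+h}(u),$$
and this is $F$ applied to $\chi_k(s)e_{s+h}$. In both cases we have composition with a measure-preserving bijection, times a unimodular function. A tensor product of such maps is again of this kind on $(G^N,\mu_i)$, hence a surjective isometry.

**Step 2: averaging over these symmetries leaves only the trace.** For $B\in\mathrm{End}(V)$,
$$\frac1{n^2}\sum_{h,k\in G^N}W_{h,k}BW_{h,k}^{-1}=\frac{\operatorname{tr}B}n\,I.\tag{3}$$
Indeed $W_{h,k}=S_hD_k$ with $D_ke_s=\chi_k(s)e_s$ and $S_he_s=e_{s+h}$. The matrix of $D_kBD_k^{-1}$ has entries $\chi_k(s-t)B_{st}$; averaging over $k$ kills the entries with $s\ne t$ and keeps the diagonal. Conjugating by $S_h$ and averaging over $h$ then replaces every diagonal entry by their mean $\frac1n\operatorname{tr}B$.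

**Step 3: transfer the average to $R$.** Let $B=\Phi_j^{-1}R\Phi_i$ and $\lambda=\frac1n\operatorname{tr}B$. Multiplying (3) by $\Phi_j$ on the left and $\Phi_i^{-1}$ on the right shows that $\lambda\Phi_j\Phi_i^{-1}$ is the average of the operators
$$(\Phi_jW_{h,k}\Phi_j^{-1})\,R\,(\Phi_iW_{h,k}^{-1}\Phi_i^{-1}),$$
each of norm at most $K$ by Step 1. Hence
$$|\lambda|\,\|\Phi_jx\|_{E_j}\le K\,\|\Phi_ix\|_{E_i}\qquad(x\in V).$$

**Step 4: test on a vector that is expensive to bring back.** Let $x$ be the elementary tensor with factor $\sum_{s\in G}e_s$ in the coordinates $l$ with $j<l\le i$, and $e_0$ in all others. We have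
$$\Big\|\sum_se_s\Big\|_{\ell^p(G)}=b^{1/p},\qquad\Big\|F\sum_se_s\Big\|_{L^p(\nu)}=\|b\,1_{\{0\}}\|_{L^p(\nu)}=b^{1-1/p},$$
while $e_0$ and $Fe_0=1$ have norm $1$. In the coordinates $j<l\le i$, $\Phi_j$ does nothing and $\Phi_i$ applies $F$. So $\|\Phi_jx\|=b^{(i-j)/p}$ and $\|\Phi_ix\|=b^{(i-j)(1-1/p)}$, whence $|\lambda|\le K\,b^{-(i-j)(2/p-1)}$. $\square$

## 7. From a dilation to a triangular family

We now turn the operator statement into a statement about vectors. The trace is a sum over a basis, so it becomes a pairing in an $\ell^p$-sum of copies of $Z$. To prepare for gluing, we allow $T_N$ to sit inside a larger operator $S$.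

**Lemma 2.** Suppose $S$ is a bounded operator on a Banach space $X$, and there are contractions $\iota:X_N\to X$, $\pi:X\to X_N$ with $\pi S^k\iota=T_N^k$ for all $k\ge0$. Suppose $S$ has a $(J,Q,U)$-dilation through $Z$. Put
$$A=\|J\|C_U,\qquad B=\|Q\|C_U,\qquad K=\|J\|\|Q\|C_U,\qquad\mathcal Z=\ell^p_n(Z).$$
Then there are $\xi_0,\dots,\xi_N\in\mathcal Z$ and $\xi^*_0,\dots,\xi_N^*\in\mathcal Z^*$ with $\|\xi_i\|\le A$, $\|\xi_j^*\|\le B$ and
$$\langle\xi_i,\xi_j^*\rangle=1\ (i\le j),\qquad|\langle\xi_i,\xi_j^*\rangle|\le K\,b^{-\delta(i-j)}\ (i>j).$$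

**Step 1: factor the blocks of $QU^{j-i}J$ through $Z$.** Let $\iota_i:E_i\to X$ be the restriction of $\iota$, and $\pi_j:X\to E_j$ the map $\pi$ followed by the coordinate projection. Put
$$\alpha_i=U^{-i}J\iota_i:E_i\to Z,\qquad\beta_j=\pi_jQU^j:Z\to E_j .$$
Then $\|\alpha_i\|\le A$, $\|\beta_j\|\le B$ and $\beta_j\alpha_i=\pi_jQU^{j-i}J\iota_i$. If $i\le j$, this is $\pi_jS^{j-i}\iota_i$, the block of $T_N^{j-i}$ from $E_i$ to $E_j$, which is $A_{j-1}\cdots A_i=\Phi_j\Phi_i^{-1}$ by (1). If $i>j$, all we know is $\|\beta_j\alpha_i\|\le K$.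

**Step 2: encode the normalized trace as a pairing.** We have $\mathcal Z^*=\ell_n^{p'}(Z^*)$ isometrically. Let
$$\xi_i=\big(n^{-1/p}\alpha_i\Phi_ie_s\big)_s\in\mathcal Z,\qquad\xi_j^*=\big(n^{-1/p'}\beta_j^*g_s^{(j)}\big)_s\in\mathcal Z^* .$$
There are $n$ indices $s$, and $\|\Phi_ie_s\|=\|g_s^{(j)}\|=1$, so $\|\xi_i\|\le A$ and $\|\xi_j^*\|\le B$. By (2), $\langle\beta_j\alpha_i\Phi_ie_s,g_s^{(j)}\rangle$ is the $s$-th coordinate of $\Phi_j^{-1}\beta_j\alpha_i\Phi_ie_s$, hence
$$\langle\xi_i,\xi_j^*\rangle=\frac1n\sum_s\langle\beta_j\alpha_i\Phi_ie_s,g_s^{(j)}\rangle=\frac1n\operatorname{tr}(\Phi_j^{-1}\beta_j\alpha_i\Phi_i).$$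
If $i\le j$, the operator inside the trace is the identity of $V$ and the value is $1$. If $i>j$, Lemma 1 with $R=\beta_j\alpha_i$ gives the bound. $\square$

## 8. Uniform convexity excludes long triangular families

Some spaces do contain such families. In $\ell^\infty_{N+1}$ take $\xi_i=1_{\{j\ge i\}}$ and let $\xi_j^*$ be evaluation at $j$. All norms are $1$, and $\langle\xi_i,\xi_j^*\rangle$ is $1$ for $i\le j$ and $0$ for $i>j$. This fits with the dilation through $\ell^\infty(\mathbb Z;X)$ in Section 3.

In a Hilbert space they cannot be long. Suppose there are $2^m$ vectors with $\|\xi_i\|\le A$, $\|\xi_j^*\|\le B$, pairings $1$ for $i\le j$ and at most $\frac12$ in modulus for $i>j$. The average of an initial segment and the average of the indices after it are separated by a functional of norm at most $B$ with gap $\frac12$, so they are at distance at least $\frac1{2B}$. By the parallelogram law $\|\frac{x+y}2\|^2=\frac12(\|x\|^2+\|y\|^2)-\frac14\|x-y\|^2$, merging two adjacent dyadic blocks decreases the maximal squared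 norm by at least $\frac1{16B^2}$. After $m$ mergings the average of everything has squared norm at most $A^2-\frac m{16B^2}$. But the last functional gives this average the value $1$, so its norm is at least $\frac1B$. Hence $m\le16(A^2B^2-1)$. The same argument works with a modulus of convexity.

**Lemma 3.** Let $Y$ be a Banach space, $m\ge1$, and let $\xi_0,\dots,\xi_{2^m-1}\in Y$, $\xi_0^*,\dots,\xi_{2^m-1}^*\in Y^*$ satisfy $\|\xi_i\|\le A$, $\|\xi^*_j\|\le B$, $\langle\xi_i,\xi_j^*\rangle=1$ for $i\le j$ and $|\langle\xi_i,\xi^*_j\rangle|\le\frac12$ for $i>j$. Then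
$$1\le AB\Big(1-\delta_Y\big(\tfrac1{2AB}\big)\Big)^m .$$

**Step 1: separate the past from the future.** Let $0\le k<2^m-1$, $u\in\mathrm{conv}\{\xi_i:i\le k\}$ and $v\in\mathrm{conv}\{\xi_i:i>k\}$. Then $\langle u,\xi_k^*\rangle=1$ and $|\langle v,\xi_k^*\rangle|\le\frac12$, so $\operatorname{Re}\langle u-v,\xi_k^*\rangle\ge\frac12$ and
$$\|u-v\|\ge\frac1{2B}.\tag{4}$$

**Step 2: lose a fixed factor at each merging.** For a dyadic block $I\subset\{0,\dots,2^m-1\}$ let $\xi_I$ be the average of the $\xi_i$, $i\in I$. Let $r_l$ be the maximum of $\|\xi_I\|$ over blocks of length $2^l$. Then $r_l\le A$. Put $\varepsilon=\frac1{2AB}$; since $1=\langle\xi_0,\xi_0^*\rangle\le AB$, we have $\varepsilon\in(0,2]$. If $I$ has halves $I',I''$ of length $2^l$, then $\xi_I=\frac12(\xi_{I'}+\xi_{I''})$. By (4), applied with $k$ the last element of the left half, $\|\xi_{I'}-\xi_{I''}\|\ge\frac1{2B}=\varepsilon A\ge\varepsilon r_l$. In particular $r_l>0$. Dividing both vectors by $r_l$ and using the definition of $\delta_Y$,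
$$r_{l+1}\le r_l\,(1-\delta_Y(\varepsilon)).$$
Hence $r_m\le A(1-\delta_Y(\varepsilon))^m$.

**Step 3: the last functional keeps the total average large.** Every index is at most $2^m-1$, so $\langle\xi_{\{0,\dots,2^m-1\}},\xi^*_{2^m-1}\rangle=1$ and $r_m\ge\frac1B$. Combine this with Step 2. $\square$

**Proof of Theorem 1 for $1<p<2$.**

**Step 1: glue the chains.** For each $N\ge1$ take $b=N+1$ in Section 5 and let $T=\bigoplus_NT_N$ on $X=\big(\bigoplus_NX_N\big)_{\ell^p}$. Since each $X_N$ is a finite-dimensional $\ell^p$-space, $X\cong\ell^p$ isometrically. Each $T_N$ is a contraction, so $T$ is one.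

**Step 2: fix constants that do not depend on $N$.** Suppose $T$ has a $(J,Q,U)$-dilation through a superreflexive $Z$. By (a) we may replace the norm of $Z$ by an equivalent uniformly convex one; the identity $T^n=QU^nJ$ is unaffected and $\|J\|,\|Q\|,C_U$ stay finite. Let $A,B,K$ be as in Lemma 2. By (c), $\ell^p(Z)$ is uniformly convex; let $\delta_*$ be its modulus. Each $\ell_n^p(Z)$ is an isometric subspace, so its modulus is at least $\delta_*$.

**Step 3: get triangular families of every length.** Let $m\ge1$ be arbitrary and choose $N\ge2^m$ so large that $K(N+1)^{-\delta}\le\frac12$. Apply Lemma 2 with $S=T$ and the canonical inclusion $\iota:X_N\to X$ and projection $\pi:X\to X_N$. Since $b=N+1$, for $i>j$ the pairings are at most $Kb^{-\delta(i-j)}\le Kb^{-\delta}\le\frac12$ in modulus. The first $2^m$ vectors and functionals satisfy the hypotheses of Lemma 3 in $Y=\ell_n^p(Z)$. Hence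
$$1\le AB\Big(1-\delta_*\big(\tfrac1{2AB}\big)\Big)^m\qquad\text{for every }m\ge1 .$$
Here $A$ and $B$ do not depend on $m$, and $\delta_*(\frac1{2AB})>0$, so the right side tends to $0$: a contradiction.

**Proof of Theorem 1 for $p>2$.** This case follows by duality. Let $T$ be the operator just constructed on $\ell^{p'}$, $1<p'<2$, and $S=T^*$, a contraction on $\ell^p$. By reflexivity $S^*=T$. If $S^n=QU^nJ$ through a superreflexive $Z$, then
$$T^n=(S^*)^n=J^*(U^*)^nQ^*\qquad(n\ge0)$$
is a dilation of $T$ through $Z^*$, which is superreflexive by (a). This is impossible. $\blacksquare$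

## 9. Every infinite-dimensional semifinite $M$

Proposition 4 gave one half of Theorem 2. Now let $\dim M=\infty$. The purpose is to place $\ell^p$ inside $L^p(M)$ as a contractively complemented subspace and carry over the operator of Theorem 1.

**Step 1: find infinitely many orthogonal projections.** Take a maximal abelian von Neumann subalgebra $\mathcal A\subset M$. Suppose $\dim\mathcal A<\infty$, with minimal projections $e_1,\dots,e_k$ of sum $1$. A projection $q\in M$ with $q\le e_i$ commutes with $\mathcal A$, so lies in $\mathcal A$ by maximality, so $q\in\{0,e_i\}$. Thus $e_iMe_i$ has only trivial projections and equals $\mathbb Ce_i$. If $0\ne x\in e_iMe_j$, then $x^*x\in\mathbb Ce_j$ and $xx^*\in\mathbb Ce_i$, so a multiple $v$ of $x$ satisfies $v^*v=e_j$, $vv^*=e_i$. Any $y\in e_iMe_j$ is $y=v(v^*y)$ with $v^*y\in e_jMe_j=\mathbb Ce_j$, so $y\in\mathbb Cv$. Hence $\dim e_iMe_j\le1$ and $\dim M\le k^2$, a contradiction. So $\dim\mathcal A=\infty$.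

An abelian von Neumann algebra is the norm closed span of its projections, so $\mathcal A$ has infinitely many projections. Put $p_0=1$. Given $p_k\in\mathcal A$ with infinitely many projections of $\mathcal A$ below it, choose $q\in\mathcal A$ with $0\neq q\ne p_k$ and $q\le p_k$. A projection below $p_k$ is determined by its parts below $q$ and below $p_k-q$, so one of these two has infinitely many projections below it; call it $p_{k+1}$. The projections $p_k-p_{k+1}$, $k\ge0$, are nonzero and mutually orthogonal.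

**Step 2: cut down to finite trace.** Let $q\ne0$ be one of these projections. By semifiniteness of $\tau$ there is $0\ne y\le q$, $y\ge0$, with $\tau(y)<\infty$. For small $\varepsilon>0$ the spectral projection $f=1_{[\varepsilon,\infty)}(y)$ is nonzero, $\varepsilon f\le y$ gives $\tau(f)<\infty$, and $f\le q$. Also $\tau(f)>0$ by faithfulness. So we obtain mutually orthogonal projections $f_i$ with $0<\tau(f_i)<\infty$.

**Step 3: embed and project.** Define
$$\iota:\ell^p\to L^p(M),\quad\iota(c)=\sum_ic_i\tau(f_i)^{-1/p}f_i,\qquad P:L^p(M)\to\ell^p,\quad P(x)=\big(\tau(f_i)^{-1/p'}\tau(f_ix)\big)_i .$$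
For finitely supported $c$, $|\iota(c)|^p=\sum_i|c_i|^p\tau(f_i)^{-1}f_i$ has trace $\sum_i|c_i|^p$, so $\iota$ is isometric. For finitely supported $c\in\ell^{p'}$ put $y=\sum_ic_i\tau(f_i)^{-1/p'}f_i$. The same computation gives $\|y\|_{p'}=\|c\|_{p'}$, and
$$\Big|\sum_ic_iP(x)_i\Big|=|\tau(yx)|\le\|y\|_{p'}\|x\|_p=\|c\|_{p'}\|x\|_p ,$$
so $\|P\|\le1$. Moreover $P\iota=\mathrm{id}$, since $\tau(f_i)^{-1/p'}\,\tau(f_i)\,\tau(f_i)^{-1/p}=1$.

**Step 4: transfer the operator.** Let $T$ be the contraction of Theorem 1 and $T'=\iota TP$, a contraction on $L^p(M)$. For $n\ge1$, $T'^n=\iota T^nP$ because $P\iota=\mathrm{id}$. So $PT'^n\iota=T^n$ for all $n\ge0$. A loose dilation $T'^n=QU^nJ$ would give $T^n=(PQ)U^n(J\iota)$, a loose dilation of $T$, contradicting Theorem 1. $\blacksquare$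

## 10. The cost of the Fourier chain is at least logarithmic

For dilations through $L^p(M')$ we can replace Lemma 3 by a test against the Hilbert transform
$$Hf(x)=\mathrm{p.v.}\int_{\mathbb R}\frac{f(y)}{x-y}\,dy .$$
On a Banach-valued function $f=\sum_k\varphi_ka_k$ (finite sum, scalar $\varphi_k$) it acts by $Hf=\sum_k(H\varphi_k)a_k$.

**Definition (UMD).** A Banach space $Y$ is UMD if for some (equivalently, every) $1<q<\infty$ there is a constant $C$ such that $\|\sum_k\varepsilon_kd_k\|_{L^q(Y)}\le C\|\sum_kd_k\|_{L^q(Y)}$ for all finite $Y$-valued martingale difference sequences $(d_k)$ and all signs $\varepsilon_k$.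

A Hilbert space is UMD: for $q=2$ the $d_k$ are orthogonal and $C=1$. If $Y$ is UMD, $H$ is bounded on $L^p(\mathbb R;Y)$ (Burkholder 1983). Noncommutative $L^p$-spaces, $1<p<\infty$, are UMD (Pisier–Xu, *Non-commutative $L^p$-spaces*, Handbook of the Geometry of Banach Spaces II, §7).

**Step 1: reduce to $1<p<2$.** If $(J,Q,U)$ is a loose dilation of $S$ on $L^p(M)$, then $(Q^*,J^*,U^*)$ is one of $S^*$ on $L^{p'}(M)$ at the same cost, through $L^p(M')^*=L^{p'}(M')$. These spaces are reflexive, so $\kappa(S^*)=\kappa(S)$. Also $(S^*)^{N+1}=0$ if $S^{N+1}=0$. So for $p>2$ we may use the adjoints of the operators constructed for $p'$, with $c_p=c_{p'}$. From now on $1<p<2$.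

**Step 2: a bound for $H$ independent of $M'$.** There is $\eta=\eta_p$ such that $H$ has norm at most $\eta$ on $L^p(\mathbb R;L^p(M'))$ for every $M'$. Otherwise choose $M_k'$ for which the norm is at least $k$, $k\ge1$. The $\ell^p$-sum of the spaces $L^p(M_k')$ is $L^p(\bigoplus_kM_k')$ by (e), hence UMD, and it contains each $L^p(M'_k)$ isometrically. So $H$ would have norm at least $k$ on it for all $k$, contradicting Burkholder's theorem.

**Step 3: the kernel on unit intervals.** For $k\in\mathbb Z$ put
$$\omega_k=\mathrm{p.v.}\int_0^1\!\!\int_0^1\frac{du\,dv}{k+u-v}=\int_0^1(H1_{[0,1)})(k+u)\,du .$$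
Exchanging $u$ and $v$ gives $\omega_{-k}=-\omega_k$ for $k\ne0$, and $\omega_0=\int_0^1\log\frac u{1-u}\,du=0$. For $k\ge1$, $\omega_k$ is the mean of $\frac1{k+w}$ for $w=u-v$, which has a symmetric law on $(-1,1)$. Since $\frac12\big(\frac1{k+w}+\frac1{k-w}\big)=\frac k{k^2-w^2}\ge\frac1k$,
$$\omega_k\ge\frac1k\qquad(k\ge1).$$
Moreover $\omega_1=\int_0^1\log\frac{1+u}u\,du=(2\log2-1)+1=2\log2<2$, and $\omega_k\le\frac1{k-1}\le1$ for $k\ge2$. So $0<\omega_k\le2$ for all $k\ge1$.

**Step 4: pair the triangular family with $H$.** Choose $b$, depending only on $p$, with $\sum_{k\ge1}2b^{-k\delta}\le1$ (that is, $b^\delta\ge3$), and take $T_N$ from Section 5 with this $b$. Let a loose dilation of $T_N$ through $Z=L^p(M')$ be given, with cost $\kappa=\|J\|\|Q\|C_U^2$. Apply Lemma 2 with $S=T_N$, $\iota=\pi=\mathrm{id}$. Then $AB=\kappa$, and $K\le\kappa$ because $C_U\ge1$. The space $\mathcal Z=\ell_n^p(Z)$ is again a noncommutative $L^p$-space. Let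
$$f=\sum_{i=0}^N1_{[i,i+1)}\xi_i,\qquad g=\sum_{j=0}^N1_{[j,j+1)}\xi_j^* .$$
Substituting $x=j+u$, $y=i+v$ we get $\int\langle Hf,g\rangle\,dx=\sum_{i,j}\omega_{j-i}\langle\xi_i,\xi_j^*\rangle$. Since $\|f\|_p\le(N+1)^{1/p}A$ and $\|g\|_{p'}\le(N+1)^{1/p'}B$,
$$\Big|\sum_{i,j=0}^N\omega_{j-i}\langle\xi_i,\xi_j^*\rangle\Big|\le\eta\,\|f\|_p\|g\|_{p'}\le\eta\,(N+1)\,\kappa.\tag{5}$$

**Step 5: bound the left side of (5) from below.** There are $N+1-k$ pairs with $j-i=k$. The pairs with $i\le j$ contribute $\sum_{k=1}^N(N+1-k)\omega_k\ge\sum_{k=1}^N\frac{N+1-k}k$, as $\omega_0=0$ and the pairings are $1$. The pairs with $i-j=k\ge1$ contribute in modulus at most $(N+1)\cdot2\cdot\kappa b^{-k\delta}$ for each $k$. So the left side of (5) is at least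
$$\sum_{k=1}^N\frac{N+1-k}k-(N+1)\sum_{k\ge1}2\kappa b^{-k\delta}\ \ge\ (N+1)\Big(\sum_{k=1}^N\frac1k-1-\kappa\Big).$$
With (5) and $\log(N+1)\le\sum_{k=1}^N\frac1k$ we get $\log(N+1)-1\le(\eta+1)\kappa$. This holds for every loose dilation, so
$$\kappa(T_N)\ge\frac{\log(N+1)-1}{1+\eta_p}.$$
Since $T_N$ acts on $\ell^p_{(N+1)b^N}$, this proves the lower bound in Theorem 3 with $c_p=\frac1{1+\eta_p}$, and its last sentence; for $p>2$ use $T_N^*$ as in Step 1.

## 11. Logarithmically many relay stations suffice

Now let $S$ be a contraction on $X=L^p(M)$, $M$ arbitrary, with $S^{N+1}=0$. We look for maps $\alpha_i$ and $\beta_j$ of small norm with $\beta_j\alpha_i=S^{j-i}$ for $0\le i\le j$, and nothing required for $i>j$. A dilation will follow by averaging. The idea is that the journey from $i$ to $j$ passes through a *relay station* between $i$ and $j$: $\alpha_i$ carries $x$ to the station, $\beta_j$ picks it up there. Each pair $i\le j$ that matters must have exactly one common station, and each $i$ and each $j$ should use few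 stations. Dyadic intervals achieve this.

**Step 1: the stations.** Let $L=2^m$ be the least power of $2$ with $L\ge N+1$, so $m\le1+\log_2(N+1)$. Let $D$ be the disjoint union of

* (i) all dyadic intervals $I\subset\mathbb Z_{\ge0}$ of length $2^\ell$, $1\le\ell\le m$, where $t_I$ denotes the first element of the right half of $I$;
* (ii) all integers $r\ge1$;
* (iii) all singletons $\{i\}$, $i\ge0$.

**Step 2: the maps.** For $i,j\ge0$ define $\alpha_i:X\to\ell^p(D;X)$ and $\beta_j:\ell^p(D;X)\to X$ as follows. The coordinate of $\alpha_ix$ is $S^{t_I-i}x$ at $I$ if $i$ is in the left half of $I$; it is $S^{rL-i}x$ at $r$ if $(r-1)L\le i<rL$; it is $x$ at $\{i\}$; and it is $0$ elsewhere. And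
$$\beta_jz=\sum_{I:\ j\in\text{right half of }I}S^{j-t_I}z_I+\sum_{r:\ rL\le j<(r+1)L}S^{j-rL}z_r+z_{\{j\}} .$$
All exponents are nonnegative. A given $i$ lies in one dyadic interval of each of the $m$ lengths, so each map involves at most $m+2$ coordinates. As $\|S\|\le1$, we get $\|\alpha_i\|\le(m+2)^{1/p}$ and, by Hölder, $\|\beta_j\|\le(m+2)^{1/p'}$.

For example, let $N=3$, so $L=4$ and $m=2$. The pair $(1,2)$ meets at $I=[0,4)$ with $t_I=2$, giving $S^{0}S^{1}$. The pair $(3,5)$ meets at $r=1$, giving $S^{5-4}S^{4-3}=S^2$.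

**Step 3: $\beta_j\alpha_i=S^{j-i}$ whenever $0\le i\le j$.** A station contributes only if both maps use it, and then it contributes $S^{j-t}S^{t-i}=S^{j-i}$, with $t=t_I$, $rL$ or $i$ respectively. It remains to count common stations. Call the intervals $[rL,(r+1)L)$, $r\ge0$, blocks; every $I$ of type (i) lies in one block.

* If $i=j$, the singleton $\{i\}$ contributes. No $I$ does, since $i$ is not in both halves; no $r$ does, since $i<rL\le i$ is impossible. So there is exactly one.
* If $i<j$ lie in the same block, an $I$ contributes if and only if $i$ is in its left and $j$ in its right half, that is, if and only if $I$ is the smallest dyadic interval containing both. This interval exists, is unique, and has length $2^\ell$ with $1\le\ell\le m$. No $r$ contributes, because that needs $i$ and $j$ in different blocks, and no singleton contributes. So there is exactly one.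
* If $i<j$ lie in adjacent blocks, $(r-1)L\le i<rL\le j<(r+1)L$, exactly this $r$ contributes, and no $I$ and no singleton.
* Otherwise there is a full block strictly between those of $i$ and $j$, and no station contributes. Then $j-i>L\ge N+1$, so $S^{j-i}=0=\beta_j\alpha_i$.

**Step 4: make it shift invariant by averaging.** Let $Z=\ell^p(\mathbb Z;\ell^p(D;X))$, a noncommutative $L^p$-space by (e), let $U$ be the shift $e_j\mapsto e_{j+1}$, an invertible isometry, put $R=N+1$, and
$$Jx=R^{-1/p}\sum_{i=0}^{R-1}e_i\otimes\alpha_ix,\qquad Q\Big(\sum_je_j\otimes z_j\Big)=R^{-1/p'}\sum_{0\le j<R+N}\beta_jz_j .$$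
Then $\|J\|\le(m+2)^{1/p}$, and by Hölder $\|Q\|\le\big(\frac{R+N}R\big)^{1/p'}(m+2)^{1/p'}\le2(m+2)^{1/p'}$. Moreover, for $k\ge0$,
$$QU^kJ=\frac1R\sum_{\substack{0\le i<R\\ i+k<R+N}}\beta_{i+k}\alpha_i .$$
If $0\le k\le N$, then $i+k\le R-1+N$ for all $i<R$, so all $R$ terms occur; each equals $S^k$ by Step 3, and $QU^kJ=S^k$. If $k>N$, every term that occurs equals $S^k=0$, so $QU^kJ=0=S^k$. This is a loose dilation with $C_U=1$, and
$$\kappa(S)\le2(m+2)\le2\,(3+\log_2(N+1)).$$
Taking the supremum over $S$ gives the upper bound for $d_N$ and completes the proof of Theorem 3. $\blacksquare$
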